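# A fine ring that is not clean

All rings are associative with identity. For a ring $R$ we write $\mathrm U(R)$, $\operatorname{idem}(R)$, $\operatorname{nil}(R)$ for the unit group, the set of idempotents and the set of nilpotent elements.

## Fine implies clean? Division rings and matrices over them

**Definition (clean).** An element $a\in R$ is *clean* if $a=e+u$ with $e\in\operatorname{idem}(R)$ and $u\in\mathrm U(R)$. The ring $R$ is clean if all its elements are.

**Definition (fine).** A nonzero element $a\in R$ is *fine* if $a=u+t$ with $u\in\mathrm U(R)$ and $t\in\operatorname{nil}(R)$. A nonzero ring is a *fine ring* if all its nonzero elements are fine.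

Both properties of an element are invariant under conjugation by a unit $v$: just conjugate $e,u$ or $u,t$ by $v$.

The question, which comes from "Fine rings: A new class of simple rings", is whether every fine ring is clean. The natural first guess is **yes**. In both definitions one corrects a unit by a very special element, and the fine rings that come to mind first are all clean. Let us test this.

*Commutative domains.* Here the only nilpotent is $0$ and the only idempotents are $0,1$. So a domain is fine exactly when every nonzero element is a unit, that is, when it is a field. A field is clean: $a=0+a$ if $a\ne0$, and $0=1+(-1)$. The same two lines show that a division ring is both fine and clean. On the other side, $k[x]$ over a field $k$ is neither fine nor clean: $x$ and $x-1$ are not units, so $x$ is neither fine nor clean. Keep this $x$ in mind.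

*Two by two matrices.* In $M_2(k)$ the idempotent $E_{11}$ is not a unit, but it is fine:
$$\begin{pmatrix}1&0\\0&0\end{pmatrix}=\begin{pmatrix}0&-1\\1&1\end{pmatrix}+\begin{pmatrix}1&1\\-1&-1\end{pmatrix}.$$
The first summand has determinant $1$, and the second has square $0$.

*Simple artinian rings.* It is a known fact that every simple artinian ring is fine, and that matrix rings over fine rings are fine. By Wedderburn–Artin a simple artinian ring is $M_n(D)$ with $D$ a division ring, and the guess passes the test there as well.

**Lemma 1.** *Every matrix over a division ring $D$ is clean.*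

*Proof.* Let $a\in M_n(D)$ act on the columns $D^n$, a right $D$-space. By Fitting's lemma $D^n=\ker a^n\oplus\operatorname{im}a^n$, with $a$ nilpotent on the first summand and bijective on the second. In a basis adapted to this decomposition, $a$ becomes $\operatorname{diag}(\nu,\mu)$ with $\nu$ nilpotent and $\mu$ invertible (either may have size $0$). Now $\nu=1+(\nu-1)$ and $\mu=0+\mu$, where $\nu-1$ and $\mu$ are units. So $\operatorname{diag}(\nu,\mu)=\operatorname{diag}(1,0)+\operatorname{diag}(\nu-1,\mu)$ is clean. $\square$

We shall also use the known fact that **every fine ring is simple**, whose proof is one line. Let $I\ne0$ be a two-sided ideal and $0\neq a=u+t\in I$ with $u$ a unit and $t$ nilpotent. In $R/I$ we get $u=-t$, an element that is both a unit and nilpotent, so $R/I=0$.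

## The matrix $\operatorname{diag}(x,0,1)$: fine, but not clean

How would one prove the guess? Take a fine element $a=u+t$ and try to trade the nilpotent $t$ for an idempotent. For instance $t=1+(t-1)$ with $t-1$ a unit, so $a=1+(u+t-1)$, and one hopes that $u+t-1$ is a unit, or that some idempotent other than $1$ does better. There is no reason for this when $u$ and $t$ do not commute. In fact no choice of idempotent can work in general, because a fine element of a ring need not be clean. Here is an element that shows it. Let $k$ be any field.

**The matrix is fine.** In $M_3(k[x])$ start from $\operatorname{diag}(x,0,1)$. Conjugating by $I+E_{32}$ turns it into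
$$\begin{pmatrix}x&0&0\\0&0&0\\0&-1&1\end{pmatrix},$$
and exchanging the first two basis vectors gives
$$\begin{pmatrix}0&0&0\\0&x&0\\-1&0&1\end{pmatrix}=\begin{pmatrix}0&1&0\\0&x&1\\-1&0&1\end{pmatrix}+\begin{pmatrix}0&-1&0\\0&0&-1\\0&0&0\end{pmatrix}.$$
The first summand has determinant $-1$, and the second is nilpotent.

**The matrix is not clean.** The reason is a rank count at the two points $x=0$ and $x=1$. We prove it in a form that serves for the whole lecture, together with the corresponding statement for the exchange property.

**Definition (exchange ring).** A ring $T$ is an *exchange ring* if for every $a\in T$ there is an idempotent $f\in aT$ with $1-f\in(1-a)T$. (This is the Goodearl–Nicholson characterization; we take it as the definition.)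

A field is exchange: take $f=1$ if $a\ne0$, and $f=0$ if $a=0$. The ring $k[x]$ is not: for $a=x$ the only idempotents are $0$ and $1$, but $1\notin xk[x]$ and $1\notin(1-x)k[x]$.

For $X\in M_n(k[x])$ and $\lambda\in k$, let $X(\lambda)\in M_n(k)$ be $X$ evaluated at $x=\lambda$.

**Lemma 2 (rank count).** *Let $k$ be a field and let $X\in M_n(k[x])$ satisfy*
$$\dim\ker X(0)+\dim\ker(1-X(1))>n. \tag{1}$$
*Then $X$ is not clean in $M_n(k[x])$. Moreover, there is no idempotent $f\in X\,M_n(k[x])$ with $1-f\in(1-X)M_n(k[x])$.*

*Proof.* **Step 1: an idempotent has the same rank at every point.** Let $e\in M_n(k[x])$ be idempotent. Then $k[x]^n=\operatorname{im}e\oplus\operatorname{im}(1-e)$. Both summands are submodules of a finitely generated free module over the PID $k[x]$, so they are free. Choosing bases of both, we see that $e$ is conjugate over $k[x]$ to $\operatorname{diag}(I_r,0)$ for some $r$. Evaluating the conjugation at $\lambda$ gives $\operatorname{rank}e(\lambda)=r$ and $\operatorname{rank}(1-e(\lambda))=n-r$ for all $\lambda\in k$.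

**Step 2: not clean; we bound $r$ from below at $0$ and $n-r$ from below at $1$.** Suppose $X=e+u$ with $e$ idempotent of rank $r$ and $u$ a unit. Then $u(0)$ and $u(1)$ are invertible. If $v\in\ker X(0)$, then $u(0)v=-e(0)v$, so $e(0)v=0$ forces $v=0$. Thus $e(0)$ is injective on $\ker X(0)$, and $r\ge\dim\ker X(0)$. If $v\in\ker(1-X(1))$, then $v=X(1)v=e(1)v+u(1)v$, so $(1-e(1))v=u(1)v$. Thus $1-e(1)$ is injective on $\ker(1-X(1))$, and $n-r\ge\dim\ker(1-X(1))$. Adding the two bounds contradicts (1).

**Step 3: not exchange; the same two points give upper bounds.** Suppose $f=Xy$ is idempotent of rank $r$ and $1-f=(1-X)z$. Then $r=\operatorname{rank}f(0)\le\operatorname{rank}X(0)=n-\dim\ker X(0)$, and $n-r=\operatorname{rank}(1-f(1))\le n-\dim\ker(1-X(1))$. Adding, $n\le 2n-\dim\ker X(0)-\dim\ker(1-X(1))$, which again contradicts (1). $\square$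

For $X=\operatorname{diag}(x,0,1)$ we have $X(0)=\operatorname{diag}(0,0,1)$ and $1-X(1)=\operatorname{diag}(0,1,0)$. The kernels have dimension $2$ each, and $2+2>3$. So $X$ is fine and not clean.

This ends the element-by-element attempt: if the guess is true, it must use that *all* nonzero elements are fine. It does not yet refute the guess, because $M_3(k[x])$ is not a fine ring. It is not even simple: $xM_3(k[x])$ is a proper nonzero ideal.

## Matrices over a subring of a division ring do not help

Could we keep the matrix size fixed and replace $k[x]$ by a cleverer domain, such as a simple noncommutative one inside a division ring? No.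

**Proposition C.** *If $S$ is a nonzero subring of a division ring and $M_n(S)$ is fine for some $n\ge1$, then $S$ is a division ring (so $M_n(S)$ is simple artinian). Hence no non-clean fine ring has the form $M_n(S)$ with $S$ a subring of a division ring.*

*Proof.* Let $S\subseteq D$ with $D$ a division ring, and let $0\ne p\in S$. We look for a left inverse of $p$ in $S$, using that the single matrix $pE_{11}$ is fine. Write $pE_{11}=u+t$ with $u$ a unit and $t$ nilpotent in $M_n(S)$. Let matrices act on columns, so that $S^n\subseteq D^n$ are right modules over $S$ and $D$; let $e_1$ be the first basis vector.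

**Step 1: use the unit, to see that $e_1p$ generates $S^n$ modulo $tS^n$.** Since $u=pE_{11}-t$ is onto on $S^n$, every element of $S^n$ has the form $uy=e_1py_1-ty$. Hence
$$S^n=e_1pS+tS^n, \tag{2}$$
and for the same reason $D^n=e_1pD+tD^n$.

**Step 2: use the nilpotent, to see that $e_1p$ is torsion-free modulo $tS^n$.** Suppose $e_1ps\in tS^n$ with $0\ne s\in S$. Then $e_1ps\in tD^n$, and multiplying by $s^{-1}\in D$ on the right gives $e_1p\in tD^n$. By Step 1, $D^n=tD^n$. But $t$ is nilpotent, so it is not onto on $D^n\neq0$. This contradiction shows that $e_1ps\in tS^n$ with $s\in S$ implies $s=0$.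

**Step 3: combine.** By (2), $e_1=e_1ps+tv$ with $s\in S$ and $v\in S^n$. Multiply by $p$ on the right: $e_1p=e_1psp+tvp$, that is, $e_1p(1-sp)\in tS^n$. By Step 2, $sp=1$.

So every nonzero $p\in S$ has its inverse $p^{-1}=s$ in $S$, and $S$ is a division ring. For the last statement, if $M_n(S)$ is fine then $S\neq0$, so $S$ is a division ring, and then $M_n(S)$ is clean by Lemma 1. $\square$

## Matrix rings over $k[x]$ joined by one evaluation block

So we let the matrix size grow, and look for a union of rings $M_n(k[x])$. Which maps should join them? If every map is $a\mapsto\operatorname{diag}(a,\dots,a)$, then $x$ stays central and generates a proper ideal: $xy=1$ at any stage would give $0=1$ at the point $x=0$. The union is then not simple, hence not fine. If every block is evaluated, $a\mapsto\operatorname{diag}(a(c),\dots,a(c))$, the map is not injective, and the polynomial $x$ turns into a constant matrix, which is clean by Lemma 1. We mix the two: many copies of $a$, so that at the points $0$ and $1$ the element $x$ still looks as it did, and *one* evaluated copy, which plants constants on the diagonal as in $\operatorname{diag}(x,0,1)$.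

**Construction.** Fix an infinite field $k$, pairwise distinct elements $c_1,c_2,\dots\in k$, positive integers $m_1,m_2,\dots$ and an integer $n_1\ge1$. Put $n_{i+1}=(m_i+1)n_i$, $A_i=M_{n_i}(k[x])$, and
$$\varphi_i:A_i\to A_{i+1},\qquad\varphi_i(a)=\operatorname{diag}(\underbrace{a,\dots,a}_{m_i},\,a(c_i)),$$
where $a(c_i)\in M_{n_i}(k)\subseteq A_i$. Each $\varphi_i$ is a unital ring homomorphism, and it is injective because $m_i\ge1$. Let $R=\varinjlim A_i$. Since the maps are injective we regard $A_1\subseteq A_2\subseteq\cdots\subseteq R=\bigcup A_i$, identifying $a$ with $\varphi_i(a)$. Finitely many elements of $R$ lie in a common $A_j$, with $j$ as large as we like, and a relation between them holds in $R$ exactly when it holds in $A_j$. In particular an element that is fine or clean in some $A_j$ is fine or clean in $R$, and if $a\in R$ is clean in $R$, then it is clean in $A_j$ for some large $j$ (take $j$ so large that $a,e,u,u^{-1}\in A_j$).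

**Theorem A.** *For $n_1=1$ and $m_i=i(i+2)$, the ring $R$ is fine, but the element $x\in A_1=k[x]\subseteq R$ is not clean. So $R$ is a fine ring that is not clean. It is not even an exchange ring.*

**Theorem B.** *For all choices of $k,(c_i),(m_i),n_1$ as above:*

1. *$R$ is fine, hence simple.*
2. *The following are equivalent: (a) $R$ is clean; (b) $R$ is an exchange ring; (c) $\prod_i\frac{m_i}{m_i+1}=0$, i.e. $\sum 1/m_i=\infty$.*
3. *If all $c_i\notin\{0,1\}$, then $xI_{n_1}\in A_1\subseteq R$ is clean in $R$ if and only if $\prod_{l=1}^{j-1}\frac{m_l}{m_l+1}\le\frac12$ for some $j$.*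

So the answer to the question is no, and the constant $\frac12$ that will appear in the proof is sharp. The two forms of (c) agree because $1+\sum_{l<j}\frac1{m_l}\le\prod_{l<j}\bigl(1+\frac1{m_l}\bigr)\le\exp\sum_{l<j}\frac1{m_l}$, and the middle term is the reciprocal of $\prod_{l<j}\frac{m_l}{m_l+1}$. Any infinite $k$ is allowed, so non-clean examples exist in every characteristic. The construction is an algebraic analogue of Goodearl's simple direct limits in C\*-algebra theory.

*By hand, in the situation of Theorem A.* We have $m_1=3$, $m_2=8$, $n_1=1$, $n_2=4$, $n_3=36$. In $A_2$ the element $x$ is $\operatorname{diag}(x,x,x,c_1)$. In $A_3$ this list is repeated $8$ times and then followed by $c_2,c_2,c_2,c_1$. So $x$ becomes a diagonal matrix with $24$ entries $x$, $9$ entries $c_1$ and $3$ entries $c_2$. The share of $x$ has dropped from $\frac34$ to $\frac23$. It will never reach $\frac12$.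

The general bookkeeping goes as follows. For $i<j$ let $\varphi_{ij}:A_i\to A_j$ be the composite, and put $N_{ij}=\prod_{l=i}^{j-1}m_l$, with $N_{ii}=1$.

**Block rule.** *For $a\in A_i$, $\varphi_{ij}(a)$ is block diagonal with $n_j/n_i=\prod_{l=i}^{j-1}(m_l+1)$ blocks of size $n_i$. Each block carries a label, in an arrangement that does not depend on $a$. There are $N_{ij}$ blocks with label $\ast$, and these are equal to $a$. For each $l$ with $i\le l<j$ there are*
$$N_{il}\prod_{q=l+1}^{j-1}(m_q+1)\ \ge1 \tag{3}$$
*blocks with label $l$, and these are equal to $a(c_l)$.*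

*Proof.* Induction on $j$; for $j=i$ there is one block $a$. Applying $\varphi_j$ repeats the list of blocks $m_j$ times and then appends the list evaluated at $c_j$. Evaluation turns $a$ into $a(c_j)$, so a block labeled $\ast$ gets the new label $j$, while a constant block $a(c_l)$ stays unchanged and keeps its label. So the number of labels $\ast$ is multiplied by $m_j$, the number of labels $l<j$ is multiplied by $m_j+1$, and there are $N_{ij}$ new labels $j$. $\square$

In particular the share of blocks labeled $\ast$ is
$$\frac{N_{ij}\,n_i}{n_j}=\prod_{l=i}^{j-1}\frac{m_l}{m_l+1}. \tag{4}$$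

*Matrix rings over $R$.* The rings $M_d(R)$ are covered by Theorem B: $M_d(R)$ is the ring of the same construction with $n_1$ replaced by $dn_1$. Indeed $M_d(R)=\bigcup M_d(A_i)$. Using $M_d(M_n(K))\cong M_n(M_d(K))$, index the rows and columns of elements of $M_d(A_i)$ by pairs $(r,p)$ with $r\le n_i$ and $p\le d$, ordered by $r$ first. The index $r'\le n_{i+1}$ is itself a pair (number of the copy, $r$), ordered by copy first. In this order, applying $\varphi_i$ to the entries of $b\in M_d(A_i)$ gives exactly $\operatorname{diag}(b,\dots,b,b(c_i))$ with $m_i$ copies of $b$, a map $M_{dn_i}(k[x])\to M_{dn_{i+1}}(k[x])$ of the required form.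

## A unit off the diagonal makes a matrix fine

The explicit decomposition for $\operatorname{diag}(x,0,1)$ used only that, after conjugation, a unit sits off the diagonal. This works in any size over any ring.

**Lemma 3.** *Let $K$ be any ring, $m\ge2$, and let $B\in M_m(K)$ have an off-diagonal entry that is a unit of $K$. Then $B$ is the sum of a unit and a nilpotent of $M_m(K)$.*

*Proof.* **Step 1: move the unit to the lower left corner.** The property is invariant under conjugation. If the unit entry is at $(p,q)$ with $p\ne q$, conjugate by a permutation matrix that takes $p$ to $m$ and $q$ to $1$. So we may write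
$$B=\begin{pmatrix}p&Q\\\beta&s\end{pmatrix},\qquad \beta\in\mathrm U(K),$$
with $p$ of size $(m-1)\times1$, $Q$ of size $(m-1)\times(m-1)$ and $s$ of size $1\times(m-1)$.

**Step 2: describe the nilpotents we may subtract.** The strictly upper triangular $m\times m$ matrices are exactly the matrices $t=\begin{pmatrix}0&T\\0&0\end{pmatrix}$ with $T$ an arbitrary upper triangular $(m-1)\times(m-1)$ matrix, *diagonal included*. Indeed $T_{ij}$ is the entry $t_{i,j+1}$, and $i<j+1$ means $i\le j$. Each such $t$ is nilpotent.

**Step 3: choose $T$ so that $B-t$ is invertible.** We compute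
$$\begin{pmatrix}I&-p\beta^{-1}\\0&1\end{pmatrix}(B-t)=\begin{pmatrix}0&Z\\\beta&s\end{pmatrix},\qquad Z=Q-p\beta^{-1}s-T. \tag{5}$$
If $Z$ is invertible, so is the right-hand side, with two-sided inverse
$$\begin{pmatrix}-\beta^{-1}sZ^{-1}&\beta^{-1}\\Z^{-1}&0\end{pmatrix}$$
(multiply out both products). The left factor in (5) is invertible too, so then $B-t$ is a unit. Let $T$ be the upper triangular part, with diagonal, of $Q-p\beta^{-1}s-I$. Then $Z$ is $I$ plus a strictly lower triangular matrix, hence invertible. So $B=(B-t)+t$ is the required decomposition. $\square$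

To get a unit off the diagonal we shall use constants.

**Lemma 4.** *Every non-scalar matrix $C\in M_s(k)$ is conjugate over $k$ to a matrix with a nonzero off-diagonal entry.*

*Proof.* If $C$ is not diagonal, there is nothing to do. If $C$ is diagonal with $c_{pp}\ne c_{qq}$, then the $(p,q)$ entry of
$$(I+E_{pq})C(I-E_{pq})=C+E_{pq}C-CE_{pq}-E_{pq}CE_{pq}$$
is $c_{qq}-c_{pp}\ne0$; the last term is $c_{qp}E_{pq}=0$. $\square$

## Every nonzero element of $R$ is fine

Here we prove Theorem B(1), for all parameters. Let $0\ne a\in R$, say $a\in A_i$. By Lemma 3 with $K=k[x]$ it suffices to find a stage $A_j$ in which some conjugate of $a$ has an off-diagonal entry in $k^*$. The constants come from the labels $l$ of the block rule.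

**Case 1: $a(c_l)$ is non-scalar for some $l\ge i$.** By the block rule, in $A_{l+1}$ the element $a$ is block diagonal and one of its blocks is $C=a(c_l)\in M_{n_i}(k)$. By Lemma 4 there is $G\in\mathrm{GL}_{n_i}(k)$ such that $GCG^{-1}$ has a nonzero off-diagonal entry. Conjugating in $A_{l+1}$ by $\operatorname{diag}(I,G,I)$, with $G$ in the position of that block, gives a matrix with an off-diagonal entry in $k^*$. So $a$ is fine in $A_{l+1}$, hence in $R$.

**Case 2: $a(c_l)$ is scalar for all $l\ge i$.** First we identify $a$. Its off-diagonal entries, and the differences of its diagonal entries, are polynomials that vanish at the infinitely many points $c_l$, $l\ge i$. So they are zero, and $a=f(x)I$ with $0\ne f\in k[x]$. If $f$ is constant, $a$ is a unit, and $a=a+0$ is fine. If $f$ is nonconstant, it takes each value only finitely often, so there are $l,l'\ge i$ with $f(c_l)\ne f(c_{l'})$. For $j>\max(l,l')$, the image of $a$ in $A_j$ is diagonal, and among its diagonal entries are the constants $f(c_l)$, say at place $p$, and $f(c_{l'})$, say at place $q$. As in the proof of Lemma 4, conjugating by $I+E_{pq}$ produces the $(p,q)$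 entry $f(c_{l'})-f(c_l)\in k^*$. So $a$ is fine in $A_j$, hence in $R$.

Thus $R$ is fine, and fine rings are simple. This proves Theorem B(1). $\blacksquare$

## The share of $x$ and the bound $\frac12$

Now we transfer the rank count to $R$. It is enough that the entries $x$ hold more than half of the diagonal at every stage; the constants are not used at all, so it does not matter whether some $c_i$ is $0$ or $1$.

**Lemma 5.** *Let $i\ge1$ and suppose $N_{ij}n_i/n_j>\frac12$ for all $j>i$. Then $xI_{n_i}\in A_i$ is not clean in $R$. Moreover, writing $x$ for $xI_{n_i}$, there is no idempotent $f\in xR$ with $1-f\in(1-x)R$. So $R$ is not exchange.*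

*Proof.* If one of the two decompositions existed in $R$, all the elements in it (including the inverse of the unit, or the two cofactors) would lie in some $A_j$ with $j>i$, and the relations would hold there. So it suffices to apply Lemma 2 in each such $A_j$. Let $n=n_j$. By the block rule, the image of $xI_{n_i}$ in $A_j$ is a diagonal matrix $X$ with at least $N=N_{ij}n_i>n/2$ diagonal entries equal to $x$. At $x=0$ these entries of $X$ vanish, and at $x=1$ these entries of $1-X$ vanish. So $\dim\ker X(0)\ge N$ and $\dim\ker(1-X(1))\ge N$, and their sum is at least $2N>n$. This is (1). $\square$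

**Proof of Theorem A.** $R$ is fine by Theorem B(1). By (4) with $n_1=1$ and $m_l=l(l+2)$,
$$\frac{N_{1j}n_1}{n_j}=\prod_{l=1}^{j-1}\frac{l(l+2)}{(l+1)^2}=\prod_{l=1}^{j-1}\frac{l}{l+1}\cdot\prod_{l=1}^{j-1}\frac{l+2}{l+1}=\frac1j\cdot\frac{j+1}2=\frac{j+1}{2j}>\frac12$$
for all $j>1$. By Lemma 5 with $i=1$, $x$ is not clean in $R$, and $R$ is not exchange. $\blacksquare$

So the first guess was wrong. The rest of the lecture proves the other two parts of Theorem B, which say exactly which of these fine rings are clean.

## Clean implies exchange, and exchange forces $\prod\frac{m_i}{m_i+1}=0$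

**Lemma 6 (Nicholson).** *Every clean ring is exchange.*

*Proof.* Let $a=e+u$ with $e$ idempotent and $u$ a unit, and put $f=u(1-e)u^{-1}$, an idempotent. Then
$$(a-f)u=au-u(1-e)=eu+u^2-u+ue=(e+u)^2-(e+u)=a^2-a.$$
So $a-f=(a^2-a)u^{-1}$ lies in $aT$ and in $(1-a)T$. Therefore $f=a-(a-f)\in aT$ and $1-f=(1-a)+(a-f)\in(1-a)T$. $\square$

This is **(a)⇒(b)** of Theorem B(2).

**(b)⇒(c).** We show that if (c) fails, then $R$ is not exchange. Suppose $\pi=\prod_l\frac{m_l}{m_l+1}>0$. The tail $\prod_{l\ge i}\frac{m_l}{m_l+1}$ is $\pi$ divided by a partial product that tends to $\pi$, so the tails tend to $1$, and some tail is $>\frac12$. For this $i$, the finite products in (4) are at least as large as the tail, so $N_{ij}n_i/n_j>\frac12$ for all $j>i$. By Lemma 5, $R$ is not exchange.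

## Evaluation blocks as partners: (c) implies clean

For (c)⇒(a) we must decompose every element of $R$ once the constants are numerous enough. The first tool says that one good constant block repairs one arbitrary block.

**Lemma 7.** *Let $L$ be any ring, $A\in L$, and $C\in L$ with $C,1-C\in\mathrm U(L)$. Then $\operatorname{diag}(A,C)$ is clean in $M_2(L)$.*

*Proof.* Put
$$e=\begin{pmatrix}1-C\\1\end{pmatrix}\begin{pmatrix}1&C\end{pmatrix}=\begin{pmatrix}1-C&(1-C)C\\1&C\end{pmatrix}.$$
Since $\begin{pmatrix}1&C\end{pmatrix}\begin{pmatrix}1-C\\1\end{pmatrix}=1-C+C=1$, we have $e^2=e$. Moreover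
$$\operatorname{diag}(A,C)-e=\begin{pmatrix}A-1+C&-(1-C)C\\-1&0\end{pmatrix}.$$
A matrix $\begin{pmatrix}\alpha&\beta\\\gamma&0\end{pmatrix}$ with $\beta,\gamma$ units is invertible, with inverse $\begin{pmatrix}0&\gamma^{-1}\\\beta^{-1}&-\beta^{-1}\alpha\gamma^{-1}\end{pmatrix}$. Here $\beta=-(1-C)C$ and $\gamma=-1$ are units. $\square$

*Example.* Let $n_1=1$, $m_1=1$, $c_1\ne0,1$. Then $x$ becomes $\operatorname{diag}(x,c_1)$ in $A_2$, which is clean by Lemma 7 with $L=k[x]$.

A partner block $C=a(c_l)$ is good only if $C$ and $1-C$ are invertible. For some $a$ this never happens: if $a$ is a nontrivial idempotent, no evaluation of $a$ or of $1-a$ is invertible. So one must first split off the part of $a$ that is "almost idempotent" and treat it separately. The next two lemmas do this.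

**Lemma 8.** *(i) If $P$ is an element of a ring and $P(1-P)$ is nilpotent, then $P$ is clean. (ii) A block upper triangular matrix with clean diagonal blocks is clean.*

*Proof.* (i) We first lift $P$ to an idempotent. Say $(P(1-P))^N=0$ with $N\geq 1$. In the commutative ring $\mathbb Z[P]$, expand $1=(P+(1-P))^{2N-1}$ by the binomial theorem. Let $f$ be the sum of the terms containing $P^i$ with $i\ge N$. The remaining terms, whose sum is $1-f$, contain $(1-P)^{q}$ with $q\ge N$. So $f(1-f)$ is a multiple of $P^N(1-P)^N=0$, and $f$ is idempotent. Modulo $P(1-P)$ all mixed terms vanish and $P^2\equiv P$, so $f\equiv P^{2N-1}\equiv P$. Hence $P-f$ is a multiple of $P(1-P)$ in $\mathbb Z[P]$, so it is nilpotent. Now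
$$P=(1-f)+\bigl((2f-1)+(P-f)\bigr).$$
Here $1-f$ is idempotent and $(2f-1)^2=1$. The element $P-f$ is nilpotent and commutes with the unit $2f-1$, so the second summand is a unit.

(ii) Let $b_\mu=e_\mu+u_\mu$ be clean decompositions of the diagonal blocks, and subtract the idempotent $\operatorname{diag}(e_1,e_2,\dots)$. What remains is block upper triangular with the units $u_\mu$ as diagonal blocks, hence a unit. $\square$

**Lemma 9.** *Every $a\in M_n(k[x])$ is conjugate over $k[x]$ to some*
$$T=\begin{pmatrix}P&*\\0&b\end{pmatrix}\quad\text{with}\quad (P(1-P))^n=0\ \text{ and }\ \det(b)\det(1-b)\ne0\text{ in }k[x].$$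
*Either block may have size $0$; the determinant of an empty matrix is $1$.*

*Proof.* **Step 1: find the invariant submodule.** Let $V=k[x]^n$, $h=a(1-a)$ and $W=\ker h^n$. Since $h$ commutes with $a$, $W$ is $a$-invariant. The module $V/W\cong h^nV\subseteq V$ is finitely generated and torsion-free over the PID $k[x]$, hence free. So $V=W\oplus V'$ with $V'\cong V/W$, and both summands are free. In a basis adapted to this decomposition $a$ has the form $T$, where $P=a|_W$ and $b$ is the map induced on $V/W$. Clearly $(P(1-P))^n=h^n|_W=0$.

**Step 2: check that $b(1-b)$ is injective.** It is the map induced by $h$ on $V/W$. Suppose $hv\in W$, that is, $h^{n+1}v=0$. Over the field $k(x)$ the kernels of the powers of an $n\times n$ matrix stabilize by the $n$-th power, so $h^nv=0$, i.e. $v\in W$. So $b(1-b)$ is injective on the free module $V/W$, and therefore $\det(b)\det(1-b)=\det(b(1-b))\ne0$. $\square$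

**Proof of (c)⇒(a) in Theorem B(2).** Assume (c), and let $a\in A_i$.

**Step 1: normalize, and choose the stages.** Cleanness is invariant under conjugation by units of $A_i\subseteq R$, so by Lemma 9 with $n=n_i$ we may replace $a$ by $T=\begin{pmatrix}P&*\\0&b\end{pmatrix}$. Let $s$ be the size of $b$, and let $g=\det(b)\det(1-b)\ne0$. The polynomial $g$ has finitely many zeros and the $c_l$ are distinct, so there is $J\ge i$ with $g(c_l)\ne0$ for all $l\ge J$. For these $l$,
$$b(c_l)\ \text{ and }\ 1-b(c_l)\ \text{ are invertible.} \tag{6}$$
By (c), the product over $l\ge J$ is also $0$ (we removed finitely many positive factors), so there is $j>J$ with $\prod_{l=J}^{j-1}\frac{m_l}{m_l+1}\le\frac12$. This says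
$$\prod_{l=J}^{j-1}(m_l+1)-N_{Jj}\ \ge\ N_{Jj}. \tag{7}$$

**Step 2: count good partners.** By the block rule, $\varphi_{iJ}(T)$ is block diagonal with blocks $T$ and $T(c_l)$, $i\le l<J$. The map $\varphi_{Jj}$ acts on block diagonal matrices blockwise, up to a fixed permutation. So each block $T$ produces $N_{Jj}$ blocks $T$ and, by (7), at least as many blocks $T(c_l)$ with $J\le l<j$, while the constant blocks $T(c_l)$ with $l<J$ just get repeated. So in $A_j$, up to a permutation of the basis, $T$ becomes
$$\operatorname{diag}(T_1,\dots,T_h),\qquad T_\mu=\begin{pmatrix}P_\mu&*\\0&b_\mu\end{pmatrix},$$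
where each $T_\mu$ is $T$ or some $T(c_l)$, and the number of blocks $T$ is at most the number of blocks $T(c_l)$ with $l\ge J$. (We count blocks by their labels.)

**Step 3: separate the two kinds of diagonal blocks.** Collecting the basis vectors that belong to the $P_\mu$ before those that belong to the $b_\mu$, we get the form
$$\begin{pmatrix}\bigoplus_\mu P_\mu&*\\0&\bigoplus_\mu b_\mu\end{pmatrix}.$$
By Lemma 8(ii) it is enough that both diagonal blocks are clean.

**Step 4: the block $\bigoplus P_\mu$.** Each $P_\mu$ is $P$ or an evaluation of $P$, so $(P_\mu(1-P_\mu))^{n_i}=0$. Hence $\bigoplus P_\mu$ is clean by Lemma 8(i).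

**Step 5: the block $\bigoplus b_\mu$.** Pair each block $b$ with its own block $b(c_l)$, $l\ge J$; by Step 2 there are enough of them. By (6) and Lemma 7 with $L=M_s(k[x])$, each $\operatorname{diag}(b,b(c_l))$ is clean. The unpaired $b_\mu$ are matrices over the field $k$, clean by Lemma 1. Permuting the blocks so that partners are adjacent and applying Lemma 8(ii), we see that $\bigoplus b_\mu$ is clean.

So $a$ is clean in $A_j$, hence in $R$. As $a$ was arbitrary, $R$ is clean, and Theorem B(2) is proved. $\blacksquare$

## The single element $xI_{n_1}$

**Proof of Theorem B(3).** Let all $c_i\notin\{0,1\}$. If all the products $\prod_{l=1}^{j-1}\frac{m_l}{m_l+1}$ are $>\frac12$, then by (4) and Lemma 5 with $i=1$ the element $xI_{n_1}$ is not clean in $R$.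

Conversely, let $\prod_{l=1}^{j-1}\frac{m_l}{m_l+1}\le\frac12$ for some $j$; then $j\ge2$, because the empty product is $1$. By the block rule, $xI_{n_1}$ becomes in $A_j$ a block diagonal matrix with $N_{1j}$ blocks $xI_{n_1}$ and at least as many blocks $c_lI_{n_1}$. Here $c_l$ and $1-c_l$ are in $k^*$. Pair each block $xI_{n_1}$ with its own block $c_lI_{n_1}$; each pair is clean by Lemma 7 with $L=A_1$. The leftover blocks $c_lI_{n_1}$ are units, hence clean. By Lemma 8(ii), after a permutation of the blocks, $xI_{n_1}$ is clean in $A_j$, hence in $R$. $\blacksquare$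

*The hypothesis $c_i\notin\{0,1\}$ in (3) cannot be dropped.* Take $n_1=1$, $c_1=0$, $m_1=1$, and $m_l=l(l+2)$ for $l\ge2$. The product for $j=2$ is $\frac12$, yet $x$ is not clean in $R$. Indeed, in $A_2$ we have $x=\operatorname{diag}(x,0)$. Let $j\ge2$ and $n=n_j$. By the block rule from stage $2$, the image $X$ of $x$ in $A_j$ consists of $n/2$ blocks, each equal to $\operatorname{diag}(x,0)$ or to some $\operatorname{diag}(c_l,0)$, so at least $n/2$ diagonal entries are $0$. The number $N$ of blocks labeled $\ast$ from stage $1$, i.e. of entries $x$, satisfies
$$\frac Nn=\frac12\prod_{l=2}^{j-1}\frac{l(l+2)}{(l+1)^2}=\frac12\cdot\frac43\cdot\frac{j+1}{2j}=\frac{j+1}{3j}>\frac13,$$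
where we divided the product from the proof of Theorem A by its first factor $\frac34$. So $\dim\ker X(0)\ge N+\frac n2$ and $\dim\ker(1-X(1))\ge N$, with sum at least $2N+\frac n2>\frac23n+\frac12n>n$. By Lemma 2, $x$ is not clean in any $A_j$ with $j\ge2$, hence not in $R$.
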